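
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Operators on $L_1$ that fix no copy of $\ell_2$ are narrow}


\begin{abstract}
A bounded operator $T$ from $L_1[0,1]$ to a Banach space is called narrow (in the old sense) if every measurable set $A$ carries mean-zero $\pm1$-valued functions whose images under $T$ have arbitrarily small norm. We prove that $T$ is narrow whenever it fixes no copy of $\ell_2$. The proof moves a function from $0$ toward $\pm1$ step by step and charges the image of each step to the energy that the step gains. The method also characterizes narrowness on $L_p$, $1\le p<\infty$, through the behavior of $T$ on spans of Rademacher sequences, and it gives a quantitative form of this characterization on $L_1$.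
\end{abstract}

\section{The question and the results}

Let $\mu$ be Lebesgue measure on $[0,1]$ and $L_p=L_p([0,1],\mu)$. Scalars are real, and functions and sets are taken modulo null sets; in particular, disjointness and partitions are understood up to null sets. Let $X$ be a Banach space and let $\mathcal L(L_p,X)$ be the space of bounded linear operators from $L_p$ to $X$. A \emph{sign} on a measurable set $A\subset[0,1]$ is a function that takes the values $\pm1$ on $A$, vanishes off $A$, and has integral $0$. We call $T\in\mathcal L(L_p,X)$ \emph{narrow} if for every measurable $A$ and every $\varepsilon>0$ there is a sign $x$ on $A$ with $\|Tx\|<\varepsilon$. If $\mu(A)=0$, then $x=0$ is such a sign, so only sets of positive measure matter. We say that $T$ \emph{fixes a copy of $\ell_2$} if there is a closed subspace $E\subset L_p$ isomorphic to $\ell_2$ such that $T|_E$ is an isomorphism onto its image. A \emph{Rademacher sequence} on $B$, where $\mu(B)>0$, is a sequence of signs on $B$ that are independent for the probability measure $\mu(\,\cdot\cap B)/\mu(B)$.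

Narrowness says that on no set $A$ of positive measure is $T$ bounded away from zero on the signs on $A$. The identity of $L_1$ is not narrow, since a sign $x$ on $A$ has $\|x\|_1=\mu(A)$. Compact operators are narrow: if $(r_n)$ is a Rademacher sequence on $A$, then $r_n\to0$ weakly, so $\|Tr_n\|\to0$. The closed span of a Rademacher sequence is isomorphic to $\ell_2$ (recalled in Section~\ref{sec:rad}). A natural weakening of compactness is therefore to ask only that $T$ not be an isomorphism on any copy of $\ell_2$. The following question is posed in \cite{source}: \emph{if $T\in\mathcal L(L_1,X)$ fixes no copy of $\ell_2$, must $T$ be narrow?} (It is posed there both for the definition above, the old one, also called $L_1$-narrowness, and for a newer, different definition. We treat only the old one.)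

The hypothesis provides combinations $g=\sum a_ir_i$ with $\sum a_i^2=1$ and $\|Tg\|$ small, but such a $g$ can be very far from a sign, and passing from $g$ to $\operatorname{sgn}g$ loses all control of the image. For instance,
\[
\operatorname{sgn}(r_1+r_2+r_3)=\tfrac12\,(r_1+r_2+r_3-r_1r_2r_3),
\]
as one sees by checking the cases of three and of two equal values, and smallness of $\|T(r_1+r_2+r_3)\|$ says nothing about $T(r_1r_2r_3)$. Nevertheless the answer is positive.

\begin{theorem}\label{thm:A}
Let $X$ be a Banach space and let $T\in\mathcal L(L_1,X)$ fix no copy of $\ell_2$. Then $T$ is narrow.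
\end{theorem}

The proof uses the hypothesis only on spans of Rademacher sequences, and this leads to an exact criterion, valid on every $L_p$ with $1\le p<\infty$.

\begin{theorem}\label{thm:B}
Let $1\le p<\infty$, let $X$ be a Banach space and let $T\in\mathcal L(L_p,X)$. Exactly one of the following holds.
\begin{itemize}
\item[\textup{(N)}] $T$ is narrow. In this case, for every $A$ with $\mu(A)>0$ and every $\tau>0$ there is a Rademacher sequence $(r_n)$ on $A$ with $\sum_n\|Tr_n\|<\tau$, so that $T$ is compact on the closed span of $(r_n)$.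
\item[\textup{(R)}] There is $A$ with $\mu(A)>0$ such that for every $B\subset A$ with $\mu(B)>0$ and every Rademacher sequence on $B$, the restriction of $T$ to the closed span of that sequence is an isomorphism onto its image.
\end{itemize}
In particular, every $T\in\mathcal L(L_p,X)$ that fixes no copy of $\ell_2$ is narrow.
\end{theorem}

In $L_1$ the norm of $\sum a_ir_i$ is comparable to $\mu(B)\|a\|_2$ for every Rademacher sequence $(r_i)$ on $B$. The next theorem says that for $p=1$ and a suitable $A$, the isomorphisms in (R) have one common lower bound.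

\begin{theorem}\label{thm:C}
An operator $T\in\mathcal L(L_1,X)$ is not narrow if and only if there are $A$ with $\mu(A)>0$ and $c>0$ such that
\begin{equation}\label{eq:lower}
\Big\|T\sum_i a_ir_i\Big\|\ge c\,\mu(B)\,\|a\|_2
\end{equation}
for all $B\subset A$ with $\mu(B)>0$, all Rademacher sequences $(r_i)$ on $B$ and all $a\in\ell_2$. More precisely:
\begin{enumerate}
\item If $T$ is not narrow, there are $A_1$ with $\mu(A_1)>0$ and $\delta>0$ such that $\|Tx\|\ge\delta\mu(B)$ for every sign $x$ on every $B\subset A_1$.
\item For any such $A_1,\delta$ there is $A\subset A_1$ with $\mu(A)>0$ that satisfies \eqref{eq:lower} with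
\[
c=\frac{\delta}{50\sqrt{\log(212\,\|T\|/\delta)}} .
\]
\end{enumerate}
\end{theorem}

We do not claim that the logarithmic factor is optimal.

\begin{remark}[The converse of Theorem~\ref{thm:A} fails]\label{rem:converse}
Identify $L_1[0,1]$ with $L_1([0,1]^2)$ by a measure-preserving isomorphism, which carries signs to signs, and let $(Tf)(s)=\int_0^1f(s,t)\,dt$. For a Borel set $A\subset[0,1]^2$ with sections $A_s$, let $m(s)$ be the least $m\in[0,1]$ with $\mu(A_s\cap[0,m])=\frac12\mu(A_s)$. It is measurable, since $\{m\le q\}=\{s:\mu(A_s\cap[0,q])\ge\frac12\mu(A_s)\}$. Put $x(s,t)=1$ on $A$ where $t\le m(s)$, $x(s,t)=-1$ on $A$ where $t>m(s)$, and $x=0$ off $A$. Then $x$ is a sign on $A$ with $Tx=0$, so $T$ is narrow. But $T$ is isometric on the functions of $s$ alone, in particular on the closed span of a Rademacher sequence in $s$, so $T$ fixes a copy of $\ell_2$. By Theorem~\ref{thm:B}, the exact condition for narrowness is the failure of (R).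
\end{remark}

\section{The idea: a walk from $0$ to $\pm1$}\label{sec:idea}

Rather than turn one combination $g$ into a sign, we use many of them. Start with $M=0$ on $A$. Where $|M|<1$, add a multiple of a mean-zero function with a small image, chosen separately on each set where $M$ is constant and short enough to keep $|M|\le1$. Continue until $|M|$ is close to $1$ on most of $A$. Then round $M$ to a sign.

Here are two steps by hand on $A=[0,1]$. Pretend that the combination with a small image can always be taken of the form $(r_1+r_2+r_3)/\sqrt3$. Put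
\[
M_1=\tfrac13(r_1+r_2+r_3).
\]
Then $|M_1|=1$ with probability $\frac14$ and $|M_1|=\frac13$ with probability $\frac34$, so $\int M_1^2=\frac14+\frac34\cdot\frac19=\frac13$. Where $M_1=\pm1$ we stop. On each of the two sets $B_\pm=\{M_1=\pm\frac13\}$ take a new Rademacher triple, and put
\[
M_2=M_1+\tfrac23\,f,\qquad f=\tfrac13(s_1^{\pm}+s_2^{\pm}+s_3^{\pm})\ \text{ on }B_\pm,\qquad f=0\ \text{ elsewhere}.
\]
Still $|M_2|\le1$. Since $M_1$ is constant on each of $B_\pm$ and $f$ has mean zero there, $M_1$ and $f$ are orthogonal, and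
\[
\int M_2^2=\int M_1^2+\tfrac49\int f^2=\tfrac13+\tfrac49\cdot\tfrac34\cdot\tfrac13=\tfrac49 .
\]
So the energy $\int M^2$ grows at each step by the energy of that step, and it can never exceed $\mu(A)$. This suggests measuring the image of a step against its energy. If every step $h$ satisfies $\|Th\|\le\varepsilon\int h^2$, then, since the energies of the steps add up to at most $\mu(A)$, the triangle inequality alone shows that the images add up to at most $\varepsilon\mu(A)$, however many steps are taken.

Two points need care. First, a general combination $g$ may take very large values, and a step must keep $|M|\le1$; we truncate $g$ and must check that truncation spoils neither the mean, nor the energy, nor the image (Section~\ref{sec:rad}). Second, a step $\lambda f$ with $0<\lambda<1$ has an image of size $\lambda\|Tf\|$ but an energy of only $\lambda^2\int f^2$. For Theorems~\ref{thm:A} and~\ref{thm:B} this mismatch is harmless, because we may ask for $\|Tf\|\le\lambda\varepsilon\int f^2$. For Theorem~\ref{thm:C} we may not, and there $M^2$ is replaced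 by another function of $M$ (Section~\ref{sec:C}).

\section{Rademacher sums}\label{sec:rad}

For $\mu(B)>0$ write $\mathbb E_Bh=\mu(B)^{-1}\int_Bh\,d\mu$, and let $\mathbb P_B$ be the corresponding probability. Rademacher sequences on $B$ exist because $\mu$ is nonatomic: halve $B$, then halve both halves, and so on. A \emph{unit Rademacher sum} on $B$ is a finite sum $g=\sum_{i\le n}a_ir_i$ with $\sum a_i^2=1$ and $(r_i)$ a Rademacher sequence on $B$. ``Simple'' means measurable with finitely many values, and $\operatorname{supp}f\subset B$ means $f=0$ off $B$.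

\begin{lemma}\label{lem:moments}
Let $g$ be a unit Rademacher sum on $B$.
\begin{enumerate}
\item $\mathbb E_Bg^2=1$, $\mathbb E_Bg^4\le3$ and $\mathbb E_B|g|\ge3^{-1/2}$.
\item $\mathbb P_B(|g|>t)\le2e^{-t^2/2}$ for $t>0$. Hence $\mathbb E_B|g|^q\le\gamma_q:=\int_0^\infty2q\,t^{q-1}e^{-t^2/2}\,dt<\infty$ for $1\le q<\infty$.
\item For $1\le p<\infty$, the closed span in $L_p$ of any Rademacher sequence $(r_i)$ on $B$ is isomorphic to $\ell_2$ via $a\mapsto\sum a_ir_i$. If $T\in\mathcal L(L_p,X)$ is not bounded below on this span, then for every $\tau>0$ there is a unit Rademacher sum $g'=\sum a_ir_i$ with $\|Tg'\|\le\tau$.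
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Expanding and using independence, $\mathbb E_Bg^2=\sum a_i^2=1$ and $\mathbb E_Bg^4=\sum_ia_i^4+3\sum_{i\ne j}a_i^2a_j^2\le3\big(\sum a_i^2\big)^2=3$. H\"older's inequality for $g^2=|g|^{2/3}|g|^{4/3}$ gives $1\le(\mathbb E_B|g|)^{2/3}\,3^{1/3}$.

(2) Since $(2k)!\ge2^kk!$, comparing power series gives $\cosh u\le e^{u^2/2}$. Hence $\mathbb E_Be^{tg}=\prod\cosh(ta_i)\le e^{t^2/2}$, and Markov's inequality gives $\mathbb P_B(g>t)\le e^{-t^2}e^{t^2/2}=e^{-t^2/2}$. The same holds for $-g$. The moment bound follows from $\mathbb E_B|g|^q=\int_0^\infty qt^{q-1}\mathbb P_B(|g|>t)\,dt$.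

(3) By (1) and (2), $3^{-1/2}\le\mathbb E_B|g|\le(\mathbb E_B|g|^p)^{1/p}\le\gamma_p^{1/p}$ for every unit Rademacher sum $g$ on $B$. So $\|\sum a_ir_i\|_p$ lies between $3^{-1/2}\mu(B)^{1/p}\|a\|_2$ and $\gamma_p^{1/p}\mu(B)^{1/p}\|a\|_2$ for finite sums, and hence for all $a\in\ell_2$. If $T$ is not bounded below on the span, then for each $\sigma>0$ there is $f$ in the span with $\|Tf\|<\sigma\|f\|_p$. By density $f$ may be taken to be a finite sum, and by homogeneity a unit Rademacher sum. Then $\|Tf\|\le\sigma\gamma_p^{1/p}\mu(B)^{1/p}$, and $\sigma$ is arbitrary.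
\end{proof}

The next lemma makes admissible steps out of unit Rademacher sums. We truncate at a level $K$, and the part cut off is measured by
\[
\kappa_p(K)=\sup_g\big(\mathbb E_B\big[|g|^p1_{\{|g|>K\}}\big]\big)^{1/p},
\]
the supremum being over all unit Rademacher sums $g$ on all $B$. Two bounds will be used, for $K\ge2$:
\begin{equation}\label{eq:tails}
\kappa_p(K)\le\gamma_{3p}^{1/p}K^{-2},\qquad \kappa_1(K)\le3Ke^{-K^2/2}.
\end{equation}
The first follows from $|g|^p1_{\{|g|>K\}}\le K^{-2p}|g|^{3p}$. For the second, by Lemma~\ref{lem:moments}(2),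
\begin{align*}
\mathbb E_B\big[|g|1_{\{|g|>K\}}\big]
&=K\,\mathbb P_B(|g|>K)+\int_K^\infty\mathbb P_B(|g|>t)\,dt\\
&\le2Ke^{-K^2/2}+\int_K^\infty\frac{2t}{K}\,e^{-t^2/2}\,dt
=\Big(2K+\frac2K\Big)e^{-K^2/2}\le3Ke^{-K^2/2}.
\end{align*}

\begin{lemma}[Truncate and glue]\label{lem:glue}
Let $1\le p<\infty$, $T\in\mathcal L(L_p,X)$, $K\ge2$ and $\tau>0$. Let $B_1,\dots,B_n$ ($n\ge1$) be disjoint sets of positive measure, $m=\sum_l\mu(B_l)$, and let $g_l$ be a unit Rademacher sum on $B_l$ with $\|Tg_l\|\le\tau\mu(B_l)$. Then
\[
h=K^{-1}\sum_{l=1}^ng_l\,1_{\{|g_l|\le K\}}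
\]
is simple, $\operatorname{supp}h\subset\bigcup_lB_l$, $|h|\le1$, $\int_{B_l}h=0$ for each $l$, and
\[
\int h^2\ge\frac{m}{4K^2},\qquad
\|Th\|\le4K\big(\tau+\|T\|\,\kappa_p(K)\,m^{\frac1p-1}\big)\int h^2 .
\]
\end{lemma}

\begin{proof}
The integral over $B_l$ vanishes because $g_l1_{\{|g_l|\le K\}}$ is an odd function of the Rademacher sequence $(r_i)$ defining $g_l$, and $(r_i)$ and $(-r_i)$ have the same joint law. By Lemma~\ref{lem:moments}(1), $\mathbb E_{B_l}[g_l^21_{\{|g_l|>K\}}]\le K^{-2}\,\mathbb E_{B_l}g_l^4\le\frac34$, so $\mathbb E_{B_l}[g_l^21_{\{|g_l|\le K\}}]\ge\frac14$. Multiplying by $K^{-2}\mu(B_l)$ and summing gives $\int h^2\ge m/(4K^2)$. Since the $g_l$ have disjoint supports,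
\[
\Big\|\sum_lg_l1_{\{|g_l|>K\}}\Big\|_p\le\Big(\sum_l\mu(B_l)\,\kappa_p(K)^p\Big)^{1/p}=\kappa_p(K)\,m^{1/p}.
\]
Also $\|T\sum_lg_l\|\le\sum_l\tau\mu(B_l)=\tau m$. Therefore $\|Th\|\le K^{-1}\big(\tau m+\|T\|\kappa_p(K)m^{1/p}\big)=K^{-1}m\big(\tau+\|T\|\kappa_p(K)m^{\frac1p-1}\big)$, and $m\le4K^2\int h^2$.
\end{proof}

Truncation thus costs a factor $K$ in the ratio of image to energy. This is why we need $K\kappa_p(K)\to0$ as $K\to\infty$, which \eqref{eq:tails} provides. When $T$ is not bounded below on the relevant Rademacher spans, $\tau$ can be taken as small as we like once $K$ is fixed.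

\section{Ascent and rounding}

If $M$ is close to $\pm1$ on most of $A$, it can be rounded.

\begin{lemma}[Rounding]\label{lem:round}
Let $1\le p<\infty$, $\mu(A)>0$, $0<\eta<1$, and let $M$ be measurable with $M=0$ off $A$, $|M|\le1$, $\int M=0$ and $\mu\{t\in A:|M(t)|\le1-\eta\}\le\eta\mu(A)$. Then there is a sign $x$ on $A$ with
\[
\|x-M\|_p\le\rho_p(\eta):=\eta\,\mu(A)^{1/p}+3(\eta\mu(A))^{1/p}.
\]
\textup{(The dependence of $\rho_p(\eta)$ on $A$ is suppressed. Note that $\rho_1(\eta)=4\eta\mu(A)$.)}
\end{lemma}

\begin{proof}
Let $y=1$ on $A\cap\{M\ge0\}$, $y=-1$ on $A\cap\{M<0\}$ and $y=0$ off $A$. On $A$ we have $|y-M|=1-|M|$, which is less than $\eta$ where $|M|>1-\eta$ and at most $1$ elsewhere. So $\|y-M\|_p\le\eta\mu(A)^{1/p}+(\eta\mu(A))^{1/p}$. The same estimate for $p=1$ shows that $\beta:=\int y=\int(y-M)$ satisfies $|\beta|\le2\eta\mu(A)$. Replacing $y,M$ by $-y,-M$ if necessary, assume $\beta\ge0$. Since $\mu\{y=1\}\ge\beta$, there is $C\subset\{y=1\}$ with $\mu(C)=\beta/2\le\eta\mu(A)$. Then $x=y-2\cdot1_C$ takes the values $\pm1$ on $A$, vanishes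 off $A$, has integral $\beta-2\cdot\beta/2=0$, and $\|x-y\|_p=2\mu(C)^{1/p}\le2(\eta\mu(A))^{1/p}$.
\end{proof}

To reach such an $M$ we carry out the walk of Section~\ref{sec:idea}. There is no need to follow it step by step or to pass to a limit. We take an $M$ of almost maximal energy among those whose image is controlled by their energy, and observe that one further step would exceed the maximum. The hypothesis of the next lemma is the existence of that step. It asks for mean zero on each $B_j$, and these will be the sets where $M$ is constant; this yields the orthogonality seen in the example.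

\begin{lemma}[Ascent]\label{lem:ascent}
Let $1\le p<\infty$, $T\in\mathcal L(L_p,X)$, $\mu(A)>0$ and $0<\eta<1$. Suppose there is $\theta>0$ such that for every $D\subset A$ with $\mu(D)\ge\eta\mu(A)$ and every partition $D=B_1\sqcup\dots\sqcup B_k$ into finitely many sets of positive measure there is a simple $h$ with
\[
\operatorname{supp}h\subset D,\quad|h|\le1,\quad\int_{B_j}h=0\ (j\le k),\quad\int h^2\ge\theta,\quad\|Th\|\le\eta^2\int h^2 .
\]
Then there is a sign $x$ on $A$ with $\|Tx\|\le\eta\,\mu(A)+\|T\|\rho_p(\eta)$.
\end{lemma}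

\begin{proof}
Let $\mathcal M$ be the set of simple $M$ with $M=0$ off $A$, $|M|\le1$, $\int M=0$ and $\|TM\|\le\eta\int M^2$. Then $0\in\mathcal M$, and $v:=\sup_{M\in\mathcal M}\int M^2\le\mu(A)$. Choose $M\in\mathcal M$ with $\int M^2>v-\eta^2\theta$, and let $D=\{t\in A:|M(t)|\le1-\eta\}$.

Suppose $\mu(D)\ge\eta\mu(A)$. Since $M$ is simple, we can write $D=B_1\sqcup\dots\sqcup B_k$, where $\mu(B_j)>0$ and $M=c_j$ on $B_j$. Take $h$ as in the hypothesis, and put $M'=M+\eta h$. Then $M'$ is simple, vanishes off $A$ and has integral $0$, and $|M'|\le1$ because $|M|\le1-\eta$ on $D$ and $h=0$ off $D$. Moreover $\int Mh=\sum_jc_j\int_{B_j}h=0$, so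
\[
\int M'^2=\int M^2+\eta^2\int h^2,\qquad
\|TM'\|\le\eta\int M^2+\eta\cdot\eta^2\int h^2=\eta\int M'^2 .
\]
Hence $M'\in\mathcal M$, and $v\ge\int M'^2>v-\eta^2\theta+\eta^2\theta=v$, a contradiction.

So $\mu(D)<\eta\mu(A)$. Lemma~\ref{lem:round} gives a sign $x$ on $A$ with $\|x-M\|_p\le\rho_p(\eta)$, and $\|TM\|\le\eta\int M^2\le\eta\mu(A)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

Let $T\in\mathcal L(L_1,X)$ fix no copy of $\ell_2$. Let $\mu(A)>0$ and $0<\eta<1$. By \eqref{eq:tails} we can choose $K\ge2$ with $4K\|T\|\kappa_1(K)\le\eta^2/2$. Put $\tau=\eta^2/(8K)$.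

We verify the hypothesis of Lemma~\ref{lem:ascent} with $p=1$ and $\theta=\eta\mu(A)/(4K^2)$. Let $D=B_1\sqcup\dots\sqcup B_k$ as there. Take a Rademacher sequence on $B_j$. Its closed span is isomorphic to $\ell_2$, so $T$ is not bounded below on it, and by Lemma~\ref{lem:moments}(3) there is a unit Rademacher sum $g_j$ on $B_j$ with $\|Tg_j\|\le\tau\mu(B_j)$. Lemma~\ref{lem:glue}, applied to $B_1,\dots,B_k$ with $m=\mu(D)$, gives a simple $h$ with $\operatorname{supp}h\subset D$, $|h|\le1$, $\int_{B_j}h=0$, $\int h^2\ge\mu(D)/(4K^2)\ge\theta$ and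
\[
\|Th\|\le4K\big(\tau+\|T\|\kappa_1(K)\big)\int h^2\le\Big(\frac{\eta^2}2+\frac{\eta^2}2\Big)\int h^2 .
\]
Hence there is a sign $x$ on $A$ with $\|Tx\|\le\eta\mu(A)+\|T\|\rho_1(\eta)=\eta(1+4\|T\|)\mu(A)$. As $\eta$ is arbitrary, $T$ is narrow. \qed

\section{The dichotomy: proof of Theorem~\ref{thm:B}}

Two things change. First, the failure of (R) provides a bad Rademacher sequence not on every set $B$ but only on some subset of $B$, with no control of its measure. We therefore fill $B$ with such subsets.

\medskip
\noindent\textbf{Exhaustion principle.} \emph{Let $\mathcal B$ be a family of sets of positive measure such that every subset of $A$ of positive measure contains a member of $\mathcal B$. Then every $B\subset A$ of positive measure is, up to a null set, a countable disjoint union of members of $\mathcal B$. In particular there are finitely many disjoint members of $\mathcal B$ inside $B$ of total measure at least $\frac12\mu(B)$.}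

\smallskip
Indeed, take a maximal disjoint family of members of $\mathcal B$ inside $B$ (Zorn's lemma). It is countable because its members are disjoint and have positive measure, and by maximality the remainder contains no member of $\mathcal B$, so it is null.

\medskip
Second, for $p>1$ the $L_p$ norm of the truncation error is not additive over disjoint sets. The sum of the separate bounds $\kappa_p(K)\mu(B_l)^{1/p}$ would have no control in terms of $\sum_l\mu(B_l)$. This is why Lemma~\ref{lem:glue} estimates the errors together; the price is the factor $m^{\frac1p-1}$, which is bounded because the total measure $m$ is bounded below by a multiple of $\eta\mu(A)$.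

\begin{proof}[Proof that $T$ is narrow if \textup{(R)} fails]
Let $\mathcal B$ be the family of sets of positive measure that carry a Rademacher sequence on whose closed span $T$ is not bounded below. If (R) fails, every set of positive measure contains a member of $\mathcal B$.

Let $\mu(A)>0$ and $0<\eta<1$. By \eqref{eq:tails} there is $K\ge2$ with
\[
4K\|T\|\,\kappa_p(K)\,\big(\tfrac12\eta\mu(A)\big)^{\frac1p-1}\le\frac{\eta^2}2 ;
\]
put $\tau=\eta^2/(8K)$ and $\theta=\eta\mu(A)/(8K^2)$. Let $D=B_1\sqcup\dots\sqcup B_k$ be as in Lemma~\ref{lem:ascent}. By exhaustion choose in each $B_j$ finitely many disjoint $B_{jl}\in\mathcal B$ with $\sum_l\mu(B_{jl})\ge\frac12\mu(B_j)$, and by Lemma~\ref{lem:moments}(3) unit Rademacher sums $g_{jl}$ on $B_{jl}$ with $\|Tg_{jl}\|\le\tau\mu(B_{jl})$. Apply Lemma~\ref{lem:glue} to the whole family $(B_{jl})$. Here $m\ge\frac12\mu(D)\ge\frac12\eta\mu(A)$, so $m^{\frac1p-1}\le(\frac12\eta\mu(A))^{\frac1p-1}$, and the resulting $h$ is simple and satisfies $\operatorname{supp}h\subset D$, $|h|\le1$, $\int_{B_j}h=\sum_l\int_{B_{jl}}h=0$,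 $\int h^2\ge m/(4K^2)\ge\theta$ and $\|Th\|\le\eta^2\int h^2$. By Lemma~\ref{lem:ascent} there is a sign $x$ on $A$ with $\|Tx\|\le\eta\mu(A)+\|T\|\rho_p(\eta)$, and the right side tends to $0$ with $\eta$.
\end{proof}

\begin{proof}[Proof that narrowness implies the rest of \textup{(N)} and excludes \textup{(R)}]
Let $T$ be narrow, $\mu(A)>0$ and $\tau>0$. Suppose that independent signs $r_1,\dots,r_n$ on $A$ have been constructed ($n\ge0$). They generate a partition of $A$ into $2^n$ atoms of equal measure. Choose on each atom a sign whose image has norm less than $\tau2^{-2n-2}$, and let $r_{n+1}$ be the sum of these. On each atom $r_{n+1}$ takes the values $\pm1$ with conditional probability $\frac12$ each, so $r_1,\dots,r_{n+1}$ are independent, and $\|Tr_{n+1}\|<2^n\tau2^{-2n-2}=\tau2^{-n-2}$. The resulting Rademacher sequence has $\sum_n\|Tr_n\|<\tau$.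

For $a\in\ell_2$ we have $\|T\sum_{i>n}a_ir_i\|\le\|a\|_2\sum_{i>n}\|Tr_i\|$. On the closed span of $(r_i)$ the norm is equivalent to $\|a\|_2$, so there $T$ is the norm limit of the finite rank operators $\sum_ia_ir_i\mapsto\sum_{i\le n}a_iTr_i$. Hence $T$ is compact on this infinite-dimensional space and not an isomorphism onto its image. Since $A$ was arbitrary, (R) fails.
\end{proof}

So exactly one of (N) and (R) holds. If $T$ fixes no copy of $\ell_2$, then (R) fails by Lemma~\ref{lem:moments}(3), and $T$ is narrow. This completes the proof of Theorem~\ref{thm:B}.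

\section{The quantitative form: proof of Theorem~\ref{thm:C}}\label{sec:C}

\subsection*{A better potential}

We shall prove item 2 of Theorem~\ref{thm:C} by contradiction. Its failure will give functions $f$ inside every $B\subset A$ with $\|Tf\|\le\varepsilon\int f^2$ for one fixed $\varepsilon$, and we want signs on $A$ with $\|Tx\|$ at most a constant times $\varepsilon\mu(A)$. The energy $\int M^2$, used as before, does not give this. A step $\eta f$ has an image of at most $\eta\varepsilon\int f^2$ and gains the energy $\eta^2\int f^2$, so the method would only give $\|TM\|\le(\varepsilon/\eta)\int M^2$ and a sign with $\|Tx\|\le(\varepsilon/\eta+4\eta\|T\|)\mu(A)$. The best choice of $\eta$ makes this a multiple of $\sqrt{\varepsilon\|T\|}\,\mu(A)$.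

The remedy is to take, where $M=s$, the longest admissible step, of length $\lambda=1-|s|$, and to replace $s^2$ by a convex function $\varphi$ for which this step gains a multiple of $\lambda\int f^2$ rather than of $\lambda^2\int f^2$. By Taylor's formula the gain is about $\frac12\varphi''(s)\lambda^2\int f^2$, so we want $\varphi''(s)$ to be of order $1/(1-|s|)$. This is not integrable up to $\pm1$, but its second antiderivative is bounded there, and boundedness of $\varphi$ is all that the total budget requires. So let
\[
\varphi(s)=4\big[(1-|s|)\log(1-|s|)+|s|\big],\qquad-1\le s\le1,\quad 0\log0=0 .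
\]
This function is continuous and even, and $\varphi'(s)=-4\log(1-s)\ge0$ on $[0,1)$. Hence $0=\varphi(0)\le\varphi\le\varphi(\pm1)=4$, and $\varphi$ is $C^2$ on $(-1,1)$ with $\varphi''(s)=4/(1-|s|)$. We claim that
\begin{equation}\label{eq:taylor}
\varphi(s+u)\ge\varphi(s)+\varphi'(s)u+\frac{u^2}{1-|s|}\qquad(|s|<1,\ |u|\le1-|s|).
\end{equation}
Every $r$ strictly between $s$ and $s+u$ satisfies $|r|<1$ and $1-|r|\le1-|s|+|u|\le2(1-|s|)$, so $\varphi''(r)\ge2/(1-|s|)$. If $|s+u|<1$, Taylor's formula gives \eqref{eq:taylor}. If $|s+u|=1$, apply this case with $tu$, $0<t<1$, in place of $u$ and let $t\to1$.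

\begin{lemma}[Ascent with the potential $\varphi$]\label{lem:barrier}
Let $T\in\mathcal L(L_1,X)$, $\mu(A)>0$ and $\varepsilon,\theta>0$. Suppose that for every $B\subset A$ with $\mu(B)>0$ there is a simple $f$ with
\[
\operatorname{supp}f\subset B,\quad|f|\le1,\quad\int f=0,\quad\int f^2\ge\theta\mu(B),\quad\|Tf\|\le\varepsilon\int f^2 .
\]
Then for every $\eta\in(0,1)$ there is a sign $x$ on $A$ with $\|Tx\|\le4\varepsilon\mu(A)+4\eta\|T\|\mu(A)$.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be the set of simple $M$ with $M=0$ off $A$, $|M|\le1$, $\int M=0$ and $\|TM\|\le\varepsilon\int_A\varphi(M)$. Then $0\in\mathcal M$, and $v:=\sup_{M\in\mathcal M}\int_A\varphi(M)\le4\mu(A)$. Choose $M\in\mathcal M$ with $\int_A\varphi(M)>v-\eta^2\theta\mu(A)$, and let $D=\{t\in A:|M(t)|\le1-\eta\}$.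

Suppose $\mu(D)\ge\eta\mu(A)$. Write $D=B_1\sqcup\dots\sqcup B_k$ with $\mu(B_j)>0$ and $M=c_j$ on $B_j$. Let $f_j$ be the function given on $B_j$ by the hypothesis, $\lambda_j=1-|c_j|\ge\eta$, and
\[
M'=M+\sum_j\lambda_jf_j,\qquad S=\sum_j\lambda_j\int f_j^2\ge\eta\,\theta\mu(D)\ge\eta^2\theta\mu(A).
\]
Then $M'$ is simple, vanishes off $A$ and has integral $0$, and $|M'|\le1$ because $|c_j|+\lambda_j=1$. By \eqref{eq:taylor} with $s=c_j$ and $u=\lambda_jf_j$ on $B_j$,
\[
\int_A\varphi(M')-\int_A\varphi(M)\ge\sum_j\Big(\varphi'(c_j)\lambda_j\int f_j+\frac{\lambda_j^2}{1-|c_j|}\int f_j^2\Big)=S .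
\]
On the other hand $\|T\sum_j\lambda_jf_j\|\le\sum_j\lambda_j\,\varepsilon\int f_j^2=\varepsilon S$, so $\|TM'\|\le\varepsilon\int_A\varphi(M)+\varepsilon S\le\varepsilon\int_A\varphi(M')$. Hence $M'\in\mathcal M$, and $v\ge\int_A\varphi(M')>v-\eta^2\theta\mu(A)+S\ge v$, a contradiction.

So $\mu(D)<\eta\mu(A)$, and $\|TM\|\le4\varepsilon\mu(A)$. Lemma~\ref{lem:round} with $p=1$ gives a sign $x$ on $A$ with $\|x-M\|_1\le\rho_1(\eta)=4\eta\mu(A)$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:C}}

If \eqref{eq:lower} holds on $A$ with some $c>0$, then $\|Tx\|\ge c\mu(A)$ for every sign $x$ on $A$: extend $x=r_1$ to a Rademacher sequence on $A$ and take $B=A$ and $a=(1,0,0,\dots)$. So $T$ is not narrow. The converse follows from items 1 and 2.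

\medskip
\noindent\textbf{Item 1.} If $T$ is not narrow, there are $A_0$ and $\varepsilon_0>0$ with $\|Tx\|\ge\varepsilon_0$ for all signs $x$ on $A_0$; necessarily $\mu(A_0)>0$. Put $\delta=\varepsilon_0/(2\mu(A_0))$. Suppose that every subset of $A_0$ of positive measure contained a set $B$ of positive measure with a sign $x_B$ on $B$ such that $\|Tx_B\|<\delta\mu(B)$. By exhaustion $A_0$ would be, up to a null set, a countable disjoint union of such sets $B_j$. Then $x=\sum_jx_{B_j}$, convergent in $L_1$, is a sign on $A_0$ with $\|Tx\|\le\sum_j\delta\mu(B_j)=\delta\mu(A_0)<\varepsilon_0$, a contradiction. So some $A_1\subset A_0$ of positive measure contains no such $B$, and this is the set required (for null $B$ the inequality is trivial).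

\medskip
\noindent\textbf{Item 2.} Applying the assumption to any sign on $A_1$ shows $\delta\le\|T\|$. Put
\[
K=2\sqrt{\log(212\,\|T\|/\delta)}>2,\qquad c=\frac{\delta}{25K},
\]
which is the constant in the statement. Suppose that no $A\subset A_1$ of positive measure satisfies \eqref{eq:lower} with this $c$. Then every subset of $A_1$ of positive measure contains a set $B'$ of positive measure with a Rademacher sequence $(r_i)$ on $B'$ and some $a\in\ell_2$ such that $\|T\sum a_ir_i\|<c\mu(B')\|a\|_2$. The inequality is strict, so it persists when $a$ is replaced by a long finite truncation of itself. After normalization we obtain a unit Rademacher sum $g$ on $B'$ with $\|Tg\|<c\mu(B')$.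

Let $B\subset A_1$ with $\mu(B)>0$. By exhaustion choose finitely many disjoint such sets $B'_l\subset B$, with unit Rademacher sums $g_l$, of total measure at least $\frac12\mu(B)$. Lemma~\ref{lem:glue} with $p=1$ and $\tau=c$, together with \eqref{eq:tails}, gives a simple $f$ with $\operatorname{supp}f\subset B$, $|f|\le1$, $\int f=0$, $\int f^2\ge\mu(B)/(8K^2)$ and
\[
\|Tf\|\le\varepsilon\int f^2,\qquad\varepsilon:=4K\big(c+3\|T\|Ke^{-K^2/2}\big).
\]
So Lemma~\ref{lem:barrier} applies on $A_1$ with $\theta=1/(8K^2)$, and for every $\eta\in(0,1)$ it yields a sign $x$ on $A_1$ with $\|Tx\|\le4\varepsilon\mu(A_1)+4\eta\|T\|\mu(A_1)$. By assumption $\|Tx\|\ge\delta\mu(A_1)$. Letting $\eta\to0$ gives $\delta\le4\varepsilon$, that is,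
\[
\delta\le16Kc+48\|T\|K^2e^{-K^2/2}.
\]
The first term equals $\frac{16}{25}\delta$. Since $we^{-w/4}\le4/e$ for $w\ge0$, taking $w=K^2$ gives
\[
K^2e^{-K^2/2}\le\frac4e\,e^{-K^2/4}=\frac4e\cdot\frac{\delta}{212\,\|T\|},
\]
so the second term is at most $\frac{192}{212\,e}\,\delta<0.34\,\delta$. The sum is less than $0.64\,\delta+0.34\,\delta<\delta$, a contradiction. \qed

\begin{thebibliography}{1}
\bibitem{source}
\texttt{http://matstud.org.ua/texts/2003/20\_1/75\_84.pdf}
\end{thebibliography}

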